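\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The capture exponent of many fractional Brownian pursuers}


\begin{abstract}
A fractional Brownian particle of order $\alpha\in(0,1)$ is chased by $n$ independent fractional Brownian particles that start one unit behind it. The probability that it is not caught before time $t$ decays like $t^{-\gamma_{n,\alpha}+o(1)}$. We prove the conjecture that $\gamma_{n,\alpha}/\ln n\to 1/d_\alpha$ as $n\to\infty$, where $d_\alpha$ is the integral of the correlation function of the associated stationary process. The same law holds for every continuous stationary Gaussian process with nonnegative correlations. For fractional Brownian motion we also find the order of the next term: for large $n$, $\gamma_{n,\alpha}-d_\alpha^{-1}\ln n$ lies between two positive constant multiples of $(\ln n)^{1/(2(1+\alpha))}$.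
\end{abstract}

\section{Introduction}

\subsection{The question}

Fix $\alpha\in(0,1)$. A \emph{fractional Brownian motion of order $\alpha$} is a centered Gaussian process $B_\alpha$ on $[0,\infty)$ with continuous paths, $B_\alpha(0)=0$ and
\[
\mathbb E\,B_\alpha(t)B_\alpha(s)=\tfrac12\bigl(t^{2\alpha}+s^{2\alpha}-|t-s|^{2\alpha}\bigr).
\]
Let $B_{0,\alpha},B_{1,\alpha},\dots,B_{n,\alpha}$ be independent copies. Think of $B_{0,\alpha}+1$ as a particle that is pursued by $B_{1,\alpha},\dots,B_{n,\alpha}$, and let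
\[
\tau_{n,\alpha}=\inf\Bigl\{t>0:\max_{1\le k\le n}B_{k,\alpha}(t)=B_{0,\alpha}(t)+1\Bigr\}
\]
be the time of capture. How fast does $\mathbb P(\tau_{n,\alpha}>t)$ decay?

Fractional Brownian motion is self-similar, so logarithmic time is the natural clock. The processes
\[
X_{k,\alpha}(t)=e^{-\alpha t}B_{k,\alpha}(e^t),\qquad t\in\mathbb R,
\]
are stationary, and no pursuer is ahead of $B_{0,\alpha}$ during $[1,e^T]$ exactly when $X_{k,\alpha}\le X_{0,\alpha}$ on $[0,T]$ for all $k$. For a stationary process such a persistence probability should decay exponentially in $T$. The rate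
\[
\gamma_{n,\alpha}=-\lim_{T\to\infty}\frac1T\ln\mathbb P\Bigl(\sup_{0\le t\le T}\max_{1\le k\le n}\bigl(X_{k,\alpha}(t)-X_{0,\alpha}(t)\bigr)\le0\Bigr)
\]
is called the \emph{capture exponent}, and we shall see that $\mathbb P(\tau_{n,\alpha}>t)=t^{-\gamma_{n,\alpha}+o(1)}$. In the simplest case, $n=1$ and $\alpha=\frac12$, the difference $B_1-B_0$ is $\sqrt2$ times a Brownian motion, so $\mathbb P(\tau_1>t)=\mathbb P(\sqrt{2t}\,|N|<1)$ with $N$ standard normal, which is of order $t^{-1/2}$, and the exponent is $\frac12$.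

How does the exponent grow with the number of pursuers? Put
\[
d_\alpha=2\int_0^\infty\Bigl(e^{2\alpha x}+e^{-2\alpha x}-(e^x-e^{-x})^{2\alpha}\Bigr)dx .
\]
It is known from Li and Shao \cite{LiShao} that
\[
\frac1{d_\alpha}\le\liminf_{n\to\infty}\frac{\gamma_{n,\alpha}}{\ln n}\le\limsup_{n\to\infty}\frac{\gamma_{n,\alpha}}{\ln n}<\infty
\]
and that, in the Brownian case $\alpha=\frac12$, $\mathbb P(\tau_n>t)\sim c\,t^{-\gamma_n}$ as $t\to\infty$ and $\gamma_n/\ln n\to\frac14=1/d_{1/2}$ as $n\to\infty$. The conjecture, stated in \cite{Shao}, is that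
\begin{equation}\label{eq:conj}
\lim_{n\to\infty}\frac{\gamma_{n,\alpha}}{\ln n}=\frac1{d_\alpha}\qquad\text{for every }\alpha\in(0,1).
\end{equation}
We prove it. Both bounds are proved here; the results quoted from \cite{LiShao} are not used.

\subsection{Results}

Only a few properties of fractional Brownian motion matter for \eqref{eq:conj}, so we work under the following assumption.

\medskip
\noindent\textbf{(H)} $X=(X(t))_{t\in\mathbb R}$ is a centered stationary Gaussian process with continuous paths whose correlation function $r(t)=\mathbb E X(t)X(0)$ satisfies $r\ge0$ and $r(0)=1$. The processes $X_0,X_1,\dots,X_n$ are independent copies of $X$.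
\medskip

Write
\[
M_n=\max_{1\le k\le n}X_k,\qquad p_n(T)=\mathbb P\bigl(M_n\le X_0\text{ on }[0,T]\bigr),\qquad \gamma_n=-\lim_{T\to\infty}\frac{\ln p_n(T)}T,
\]
\[
D_A=\int_{-A}^Ar(u)\,du\quad(A>0),\qquad D=\int_{\mathbb R}r(u)\,du\in(0,\infty].
\]
The limit defining $\gamma_n$ exists by Proposition~\ref{prop:exist}. Since $r$ is continuous with $r(0)=1$, we have $D_A>0$ for all $A>0$. Lemma~\ref{lem:fbm} below shows that $X_\alpha(t)=e^{-\alpha t}B_\alpha(e^t)$ satisfies (H), that its integral $D$ equals $d_\alpha$, and that $d_\alpha<\infty$.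

\begin{theorem}\label{thm:main}
Under \textup{(H)}, the limit $\gamma_n$ exists in $[0,\infty)$ for every $n\ge1$, and
\[
\lim_{n\to\infty}\frac{\gamma_n}{\ln n}=\frac1D ,
\]
where $1/D$ is read as $0$ if $D=\infty$. In particular $\gamma_{n,\alpha}/\ln n\to1/d_\alpha$ for every $\alpha\in(0,1)$, so conjecture \eqref{eq:conj} is true.
\end{theorem}

Thus, under (H), $\gamma_n$ is of order $\ln n$ exactly when $r$ is integrable.

\begin{theorem}\label{thm:second}
For every $\alpha\in(0,1)$ there are constants $0<c<C$ and $n_0$ such that for all $n\ge n_0$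
\[
c\,(\ln n)^{\frac1{2(1+\alpha)}}\le\gamma_{n,\alpha}-\frac{\ln n}{d_\alpha}\le C\,(\ln n)^{\frac1{2(1+\alpha)}} .
\]
\end{theorem}

\begin{proposition}\label{prop:capture}
For every $n\ge1$ and $\alpha\in(0,1)$, $\mathbb P(\tau_{n,\alpha}>t)=t^{-\gamma_{n,\alpha}+o(1)}$ as $t\to\infty$.
\end{proposition}

\subsection{Why $1/D$: the idea on white noise}\label{sec:toy}

Suppose that $D<\infty$. At a fixed time $M_n$ is close to $\lambda=\sqrt{2\ln n}$. So the pursued process must, roughly, stay above $\lambda$ on $[0,T]$, and then $\int_0^TX_0\ge\lambda T$. This integral is Gaussian with variance about $DT$ for large $T$. The event therefore costs $\exp(-\lambda^2T/(2D))$, that is, $\frac{\ln n}{D}$ per unit time. The constant $D$ measures the memory of $X$: the longer a high value persists, the cheaper it is to stay high.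

This argument leaves a doubt. We are conditioning on an exponentially unlikely event, and the escape could instead be made possible by pursuers that run low for part of the time. The smallest case in which one sees that this does not pay is discrete time without memory. Let $X_k(j)$, $0\le k\le n$, $1\le j\le m$, be independent standard normal variables. By symmetry
\[
\mathbb P\bigl(M_n(j)\le X_0(j)\text{ for all }j\le m\bigr)=(n+1)^{-m},
\]
so the exponent is exactly $\ln(n+1)$, in agreement with $D=\sum_jr(j)=1$. We now recover its leading term without using symmetry. Fix $\varepsilon,\delta\in(0,1)$, and recall that $1-\Phi(x)\ge e^{-x^2/2}/(6x)$ for $x\ge1$, where $\Phi$ is the standard normal distribution function.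

\emph{Upper bound.} Let $\lambda=\sqrt{2(1+\varepsilon)\ln n}$. For each $j$, $\mathbb P(M_n(j)>\lambda)\le ne^{-\lambda^2/2}=n^{-\varepsilon}\to0$, while $\mathbb P(X_0(j)\ge\lambda)=n^{-(1+\varepsilon)+o(1)}$. Requiring $M_n(j)\le\lambda\le X_0(j)$ for all $j$ shows that the exponent is at most $(1+\varepsilon+o(1))\ln n$.

\emph{Lower bound.} Let $\lambda=(1-\varepsilon)\sqrt{2\ln n}$. Call $j$ \emph{bad} if $M_n(j)<\lambda$, let $U$ be the set of bad times and $G$ the set of the others, and write $|\cdot|$ for the number of elements. All times of a given set $J$ are bad with probability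
\[
\Phi(\lambda)^{n|J|}\le e^{-n(1-\Phi(\lambda))|J|},\qquad n(1-\Phi(\lambda))\ge c\,n^{1-(1-\varepsilon)^2}(\ln n)^{-1/2}\gg\ln n .
\]
Each bad time costs far more than the $\ln n$ that the whole escape should cost per unit time, because all $n$ pursuers must cooperate. A union over the at most $2^m$ sets $J$ with $|J|\ge\delta m$ bounds $\mathbb P(|U|\ge\delta m)$ by $2^me^{-n(1-\Phi(\lambda))\delta m}$. If $|U|<\delta m$ and $X_0\ge M_n$ throughout, then $X_0\ge\lambda$ on $G$. The set $G$ is random, but it depends only on $X_1,\dots,X_n$ and so is independent of $X_0$. For a fixed $G$ with $|G|>(1-\delta)m$, the sum $\sum_GX_0(j)$ has variance $|G|$, and it is at least $\lambda|G|$ with probability at most $e^{-\lambda^2|G|/2}\le e^{-(1-\delta)\lambda^2m/2}$. Hence the exponent is at least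
\[
\min\bigl\{n(1-\Phi(\lambda))\delta-\ln2,\ (1-\delta)\lambda^2/2\bigr\}=(1-\delta)(1-\varepsilon)^2\ln n
\]
for large $n$. Now let $\varepsilon,\delta\to0$.

The proof of Theorem~\ref{thm:main} carries this out in continuous time with memory. Three points need work. Lifting $X_0$ on an interval is done by a change of measure (Section~\ref{sec:upper}). The values of one pursuer are positively correlated, which makes long stretches of bad times \emph{more} likely than for white noise; we look along a sparse lattice, where the process is nearly white (Section~\ref{sec:lower}). And lattices have measure zero, so one averages over their translates (Lemma~\ref{lem:slice}). The bound for good times survives almost verbatim, since $r\ge0$ gives $\operatorname{Var}\int_GX\le D|G|$ for \emph{every} bounded Borel set $G$.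

\subsection{Why $(\ln n)^{1/(2(1+\alpha))}$}

To stay above $\lambda$ it is not enough to have mean $\lambda$: the process must not dip below. Suppose that we lift the mean to $\lambda+a$ with $a$ small. The cost per unit time rises from $\lambda^2/(2D)$ by about $\lambda a/D$, and the fluctuations must then be confined to size $a$. The process moves by about $a$ in time $a^{1/\alpha}$, so confinement costs a constant factor on each of $a^{-1/\alpha}$ blocks per unit time. The two costs balance when $\lambda a=a^{-1/\alpha}$, i.e.\ $a=\lambda^{-\alpha/(1+\alpha)}$, and both are then $\lambda^{1/(1+\alpha)}$, which is of order $(\ln n)^{1/(2(1+\alpha))}$. Section~\ref{sec:secondupper} carries out this strategy, and Section~\ref{sec:secondlower} shows that, up to constants, nothing cheaper is possible. For $\alpha=\frac12$ the correction is of order $(\ln n)^{1/3}$.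

\section{Tools}\label{sec:tools}

Throughout, $|G|$ is the Lebesgue measure of a set $G$ of times and $|J|$ the number of elements of a set $J$ of indices, and $c,C>0$ are constants depending only on the covariance (for fractional Brownian motion, on $\alpha$), unless stated otherwise, that may change from line to line.

\subsection{Standard facts}

Let $N$ be standard normal. For $x\ge0$ we have $\mathbb P(N\ge x)\le e^{-x^2/2}$ and $\mathbb P(|N|>x)\le e^{-x^2/2}$. Since $1-\Phi(x)\ge\frac{x}{x^2+1}\frac{e^{-x^2/2}}{\sqrt{2\pi}}$ for $x>0$, we have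
\begin{equation}\label{eq:mills}
1-\Phi(x)\ge\frac{e^{-x^2/2}}{6x},\qquad x\ge1.
\end{equation}
For $f$ bounded, Borel and compactly supported, $S=\int f(s)X(s)\,ds$ is centered Gaussian, jointly Gaussian with $X$, with $\operatorname{Var}S=\iint f(s)f(t)r(t-s)\,ds\,dt$ and $\operatorname{Cov}(S,X(t))=\int f(s)r(t-s)\,ds$. We use the following facts about centered Gaussian processes $\xi,\zeta$ with continuous paths on compact sets (a finite index may be added to time, as in $(k,t)\mapsto X_k(t)$).

\begin{itemize}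
\item \emph{Slepian's lemma.} If two centered Gaussian vectors have equal variances and $\operatorname{Cov}(\xi_i,\xi_j)\ge\operatorname{Cov}(\zeta_i,\zeta_j)$ for all $i,j$, then $\mathbb P(\xi_i\le x_i\ \forall i)\ge\mathbb P(\zeta_i\le x_i\ \forall i)$ for all real $x_i$. We use this consequence: if $\xi$ has nonnegative covariances, then for subsets $A,A'$ of the index set and $x,x'\in\mathbb R$
\begin{equation}\label{eq:slepian}
\mathbb P(\xi\le x\text{ on }A,\ \xi\le x'\text{ on }A')\ge\mathbb P(\xi\le x\text{ on }A)\,\mathbb P(\xi\le x'\text{ on }A').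
\end{equation}
For finite $A,A'$ compare the vector made of $\xi$ on $A$ and $\xi$ on $A'$ (common points being listed twice) with the one in which these two parts are replaced by independent copies; in general exhaust countable dense subsets and use continuity.
\item \emph{Gaussian shift (Cameron--Martin).} If $S$ is a centered variable in the closed linear span of $\xi$ and $dQ=e^{S-\frac12\operatorname{Var}S}\,d\mathbb P$, then under $Q$ the pair $(\xi,S)$ has the law of $(\xi+h,\,S+\operatorname{Var}S)$ under $\mathbb P$, where $h(t)=\operatorname{Cov}(S,\xi(t))$.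
\item \emph{Borell--TIS.} If $\operatorname{Var}\xi\le1$, then $m=\mathbb E\sup\xi$ is finite and $\mathbb P(\sup\xi>m+x)\le e^{-x^2/2}$ for $x\ge0$.
\item \emph{Sudakov--Fernique.} If $\mathbb E(\xi(t)-\xi(s))^2\le\mathbb E(\zeta(t)-\zeta(s))^2$ for all $s,t$, then $\mathbb E\sup\xi\le\mathbb E\sup\zeta$.
\item \emph{Khatri--\v Sid\'ak.} For a centered Gaussian sequence, $\mathbb P(|\xi_i|\le x_i\ \forall i)\ge\prod_i\mathbb P(|\xi_i|\le x_i)$.
\item \emph{Small balls have positive mass:} $\mathbb P(\sup|\xi|\le a)>0$ for $a>0$. Indeed the space of continuous functions is separable, so some ball of radius $a/\sqrt2$ has positive mass. If $\xi'$ is an independent copy, then with positive probability both $\xi$ and $\xi'$ lie in it, and then $\sup|\xi-\xi'|/\sqrt2\le a$; but $(\xi-\xi')/\sqrt2$ has the law of $\xi$.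
\end{itemize}

\subsection{Fractional Brownian motion in logarithmic time}

\begin{lemma}\label{lem:fbm}
The process $X_\alpha(t)=e^{-\alpha t}B_\alpha(e^t)$ satisfies \textup{(H)} with
\[
r_\alpha(u)=\tfrac12\bigl(e^{\alpha u}+e^{-\alpha u}-|e^{u/2}-e^{-u/2}|^{2\alpha}\bigr),\qquad\int_{\mathbb R}r_\alpha=d_\alpha<\infty .
\]
Moreover, with $\beta=\min(\alpha,1-\alpha)$,
\begin{equation}\label{eq:decay}
r_\alpha(u)\le\tfrac32e^{-\beta u}\quad(u\ge0),\qquad
\mathbb E\bigl(X_\alpha(t+u)-X_\alpha(t)\bigr)^2\le4u^{2\alpha}\quad(0<u\le1).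
\end{equation}
\end{lemma}

\begin{proof}
Since $|e^t-e^s|^{2\alpha}=e^{\alpha(t+s)}|e^{(t-s)/2}-e^{-(t-s)/2}|^{2\alpha}$, the covariance of $X_\alpha(t)$ and $X_\alpha(s)$ is $r_\alpha(t-s)$, and $r_\alpha(0)=1$. It is nonnegative because $|t-s|\le\max(t,s)$ for $s,t\ge0$, whence $|t-s|^{2\alpha}\le t^{2\alpha}+s^{2\alpha}$. Substituting $u=2x$ and using that $r_\alpha$ is even, $\int_{\mathbb R}r_\alpha=4\int_0^\infty r_\alpha(2x)\,dx=d_\alpha$.

For $x\in[0,1]$ we have $1-(1-x)^{2\alpha}\le2x$: if $2\alpha\ge1$, convexity gives $(1-x)^{2\alpha}\ge1-2\alpha x\ge1-2x$, and if $2\alpha<1$, then $(1-x)^{2\alpha}\ge1-x\ge1-2x$. So for $u\ge0$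
\[
r_\alpha(u)=\tfrac12e^{-\alpha u}+\tfrac12e^{\alpha u}\bigl(1-(1-e^{-u})^{2\alpha}\bigr)\le\tfrac12e^{-\alpha u}+e^{-(1-\alpha)u}\le\tfrac32e^{-\beta u},
\]
and $d_\alpha<\infty$. Finally, let $0<u\le1$. By convexity $\sinh(u/2)\le u\sinh\frac12\le u$, so the variance of the increment is
\[
2-2r_\alpha(u)=2-2\cosh(\alpha u)+(2\sinh(u/2))^{2\alpha}\le(2\sinh(u/2))^{2\alpha}\le(2u)^{2\alpha}\le4u^{2\alpha}. \qedhere
\]
\end{proof}

For $\alpha=\frac12$ this gives $r_{1/2}(u)=e^{-|u|/2}$ and $d_{1/2}=4$.

\subsection{Existence of the exponent}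

\begin{proposition}\label{prop:exist}
Under \textup{(H)}, $p_n(T+S)\ge p_n(T)\,p_n(S)>0$ for $S,T>0$, and
\begin{equation}\label{eq:inf}
\gamma_n=\lim_{T\to\infty}\frac{-\ln p_n(T)}T=\inf_{L>0}\frac{-\ln p_n(L)}L\in[0,\infty).
\end{equation}
\end{proposition}

\begin{proof}
The process $(k,t)\mapsto X_k(t)-X_0(t)$ has covariance $(1_{k=j}+1)\,r(t-s)\ge0$ between $(k,t)$ and $(j,s)$. So \eqref{eq:slepian}, applied to the time intervals $[0,T]$ and $[T,T+S]$, together with stationarity gives $p_n(T+S)\ge p_n(T)p_n(S)$. By symmetry $\mathbb P(M_n(0)<X_0(0))=\frac1{n+1}>0$, and by continuity of paths the events $\{M_n\le X_0\text{ on }[0,L]\}$ increase, as $L\downarrow0$, to an event containing $\{M_n(0)<X_0(0)\}$. So $p_n(L)>0$ for some $L>0$, hence $p_n(jL)\ge p_n(L)^j>0$ for all $j\in\mathbb N$, and $p_n>0$ everywhere because $p_n$ is nonincreasing.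

The function $-\ln p_n$ is nonnegative, nondecreasing and subadditive, so $-\ln p_n(T)\le(\lfloor T/L\rfloor+1)(-\ln p_n(L))$ for all $T,L>0$. Divide by $T$ and let $T\to\infty$: the upper limit of $-\ln p_n(T)/T$ is at most $-\ln p_n(L)/L$ for every $L$. Its lower limit is at least the infimum over $L$, and \eqref{eq:inf} follows (Fekete's lemma).
\end{proof}

\subsection{Slicing a random set}

To bound the probability that a random set of times is large, we look at it along lattices. The next lemma says that this costs half of the proportion and a factor of order $2^m$.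

\begin{lemma}\label{lem:slice}
Let $\ell>0$, $m\in\mathbb N$, $\kappa\in(0,1)$, and let $W\subset[0,m\ell]$ be a random set such that $(\omega,t)\mapsto1_W(t)$ is jointly measurable. Then
\[
\mathbb P(|W|\ge\kappa m\ell)\le\frac{2^{m+1}}\kappa\,\sup_{s,J}\,\mathbb P\bigl(s+j\ell\in W\text{ for all }j\in J\bigr),
\]
where the supremum is over $s\in[0,\ell)$ and $J\subset\{0,\dots,m-1\}$ with $|J|>\kappa m/2$.
\end{lemma}

\begin{proof}
Let $N(s)$ be the number of $j\in\{0,\dots,m-1\}$ with $s+j\ell\in W$, so $|W|=\int_0^\ell N(s)\,ds$. Let $\psi(x)=(x-\kappa m/2)_+$, which is convex and nondecreasing, with $\psi(\kappa m)=\kappa m/2$ and $\psi(N(s))\le m1_{\{N(s)>\kappa m/2\}}$. By Markov's and Jensen's inequalities,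
\[
\mathbb P(|W|\ge\kappa m\ell)\le\frac{\mathbb E\,\psi\bigl(\ell^{-1}\int_0^\ell N(s)\,ds\bigr)}{\psi(\kappa m)}\le\frac2{\kappa m}\cdot\frac1\ell\int_0^\ell\mathbb E\,\psi(N(s))\,ds\le\frac2\kappa\sup_s\mathbb P(N(s)>\kappa m/2).
\]
If $N(s)>\kappa m/2$, then $J=\{j:s+j\ell\in W\}$ has more than $\kappa m/2$ elements, and there are at most $2^m$ possible sets $J$.
\end{proof}

\section{The exponent and the capture time}

\begin{proof}[Proof of Proposition~\ref{prop:capture}]
Write $B_k$ for $B_{k,\alpha}$ and $p_n$ for the function belonging to $X_\alpha$. At time $0$ all $B_k$ lie below $B_0+1$, so by continuity $\{\tau_{n,\alpha}>t\}=\{B_k<B_0+1\text{ on }(0,t],\ 1\le k\le n\}$. Also $\mathbb P(B_k\le B_0\text{ on }[1,t]\ \forall k)=p_n(\ln t)$ for $t>1$. The two events differ in the head start of one unit and in the behavior before time $1$; neither affects the exponent.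

\emph{Lower bound.} The process $(k,s)\mapsto B_k(s)-B_0(s)$ has nonnegative covariances, so by \eqref{eq:slepian}
\[
\mathbb P(\tau_{n,\alpha}>t)\ge\mathbb P\Bigl(\max_k\sup_{[0,1]}(B_k-B_0)\le\tfrac12\Bigr)\,p_n(\ln t).
\]
The first factor does not depend on $t$, and it is at least $\mathbb P(\sup_{[0,1]}|B_0|\le\frac14)^{n+1}>0$. Hence $\liminf_{t\to\infty}\ln\mathbb P(\tau_{n,\alpha}>t)/\ln t\ge-\gamma_{n,\alpha}$.

\emph{Upper bound.} We remove the head start by a shift of $B_0$. Let
\[
g(s)=\operatorname{Cov}(2B_0(1),B_0(s))=s^{2\alpha}+1-|s-1|^{2\alpha},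
\]
so $g(s)\ge1$ for $s\ge1$. The Gaussian shift with $S=2B_0(1)$, $\operatorname{Var}S=4$, and H\"older's inequality with $p,q>1$, $\frac1p+\frac1q=1$, give
\begin{align*}
\mathbb P(\tau_{n,\alpha}>t)&\le\mathbb P\bigl(B_k\le B_0+g\text{ on }[1,t]\ \forall k\bigr)
=\mathbb E\bigl[e^{2B_0(1)-2};\,B_k\le B_0\text{ on }[1,t]\ \forall k\bigr]\\
&\le\bigl(\mathbb E\,e^{2qB_0(1)-2q}\bigr)^{1/q}p_n(\ln t)^{1/p}=e^{2q-2}\,p_n(\ln t)^{1/p}.
\end{align*}
Hence $\limsup_{t\to\infty}\ln\mathbb P(\tau_{n,\alpha}>t)/\ln t\le-\gamma_{n,\alpha}/p$ for every $p>1$. Let $p\downarrow1$.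
\end{proof}

\section{First order: the upper bound}\label{sec:upper}

By \eqref{eq:inf} it is enough to bound $p_n(L)$ from below on one interval. As for white noise, we separate $X_0$ from the pursuers by a level $\lambda$. To lift $X_0$ above $\lambda$ we shift it by a deterministic function $h\ge\lambda+a$, and ask the fluctuations to stay within $a$.

\begin{lemma}\label{lem:lift}
Let $L,\lambda,a>0$, let $f\ge0$ be bounded, Borel and compactly supported, and put $h(t)=\int f(s)r(t-s)\,ds$ and $\sigma^2=\iint f(s)f(t)r(t-s)\,ds\,dt$. If $h\ge\lambda+a$ on $[0,L]$, then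
\[
p_n(L)\ge e^{-\sigma^2/2}\;\mathbb P\Bigl(\sup_{[0,L]}|X|\le a\Bigr)\;\mathbb P\Bigl(\sup_{[0,L]}X\le\lambda\Bigr)^n .
\]
\end{lemma}

\begin{proof}
Let $S=\int f(s)X_0(s)\,ds$, so $\operatorname{Var}S=\sigma^2$ and $\operatorname{Cov}(S,X_0(t))=h(t)$. With $dQ=e^{S-\sigma^2/2}d\mathbb P$, the Gaussian shift gives
\begin{align*}
\mathbb P(X_0\ge\lambda\text{ on }[0,L])&=\mathbb E_Q\bigl[e^{-S+\sigma^2/2};\,X_0\ge\lambda\text{ on }[0,L]\bigr]
=e^{-\sigma^2/2}\,\mathbb E\bigl[e^{-S};\,X_0+h\ge\lambda\text{ on }[0,L]\bigr]\\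
&\ge e^{-\sigma^2/2}\,\mathbb E\Bigl[e^{-S};\,\sup_{[0,L]}|X_0|\le a\Bigr].
\end{align*}
The last event is invariant under $X_0\mapsto-X_0$, which changes the sign of $S$. So $e^{-S}$ may be replaced by $\cosh S\ge1$, and $\mathbb P(X_0\ge\lambda\text{ on }[0,L])\ge e^{-\sigma^2/2}\,\mathbb P(\sup_{[0,L]}|X|\le a)$. Intersect with the independent events $\{\sup_{[0,L]}X_k\le\lambda\}$, $1\le k\le n$.
\end{proof}

If $D<\infty$ and the interval is long, a constant weight is nearly optimal: $f=(\lambda+a)/D$ gives $h\approx\lambda+a$ away from the ends, at cost $\sigma^2\approx(\lambda+a)^2L/D$. To control the ends we use, for $A>0$,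
\begin{equation}\label{eq:weight}
I=[-A,L+A],\qquad f=\frac{\lambda+a}{D_A}1_I .
\end{equation}
For $t\in[0,L]$ we have $[t-A,t+A]\subset I$, so $h(t)\ge\lambda+a$ because $r\ge0$; and
\begin{equation}\label{eq:sigma}
\sigma^2=\frac{(\lambda+a)^2}{D_A^2}\iint_{I\times I}r(t-s)\,ds\,dt\le\frac{(\lambda+a)^2}{D_A^2}\,(L+2A)\,D_{L+2A}.
\end{equation}

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:main}]
Fix $\varepsilon\in(0,1)$ and $L,A>0$, and put $\lambda=\sqrt{2(1+\varepsilon)\ln n}$, $a=\varepsilon\lambda$. As $n\to\infty$ with $L$ fixed, $\mathbb P(\sup_{[0,L]}|X|\le a)\to1$. By Borell--TIS with $m=\mathbb E\sup_{[0,L]}X$, for $n$ so large that $\lambda\ge m$,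
\[
n\,\mathbb P\Bigl(\sup_{[0,L]}X>\lambda\Bigr)\le n\,e^{-(\lambda-m)^2/2}\to0,
\]
since $\lambda^2/2=(1+\varepsilon)\ln n$; so $\mathbb P(\sup_{[0,L]}X\le\lambda)^n\to1$. Now \eqref{eq:inf}, Lemma~\ref{lem:lift} and \eqref{eq:sigma} give
\begin{equation}\label{eq:upper}
\limsup_{n\to\infty}\frac{\gamma_n}{\ln n}\le(1+\varepsilon)^3\,\frac{(L+2A)\,D_{L+2A}}{L\,D_A^2}.
\end{equation}

\emph{Case $D<\infty$.} Let $L\to\infty$, then $A\to\infty$, then $\varepsilon\to0$. The right side tends to $1/D$.

\emph{Case $D=\infty$.} Take $L=A$; we must show that $D_{3A}$ is at most a constant times $D_A$. Let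
\[
V(K)=\operatorname{Var}\int_0^KX=\int_{-K}^K(K-|u|)\,r(u)\,du .
\]
Splitting $\int_0^{2K}=\int_0^K+\int_K^{2K}$ and applying Minkowski's inequality and stationarity, $V(2K)\le4V(K)$. Hence
\[
2A\,D_{2A}\le V(4A)\le16\,V(A)\le16\,A\,D_A ,
\]
so $D_{2A}\le8D_A$ and $D_{3A}\le D_{4A}\le64D_A$. The right side of \eqref{eq:upper} is then at most $(1+\varepsilon)^3\cdot192/D_A$, which tends to $0$ as $A\to\infty$. Since $\gamma_n\ge0$, this proves Theorem~\ref{thm:main} when $D=\infty$.
\end{proof}

\section{First order: the lower bound}\label{sec:lower}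

In this section $D<\infty$. Fix a level $\lambda$ and call a time $t$ \emph{bad} if $M_n(t)<\lambda$, and \emph{good} otherwise.

\subsection{Good times}

\begin{lemma}\label{lem:good}
For every bounded Borel set $G$ and $\lambda>0$, $\mathbb P(X\ge\lambda\text{ on }G)\le e^{-\lambda^2|G|/(2D)}$.
\end{lemma}

\begin{proof}
We may assume $|G|>0$. On the event, $S=\int_GX\ge\lambda|G|$. Since $r\ge0$, $\operatorname{Var}S=\int_G\int_Gr(t-s)\,ds\,dt\le D|G|$. Apply the Gaussian tail bound.
\end{proof}

\begin{remark}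
The set of good times is random and can have any shape, so we need a variance bound that holds for all $G$ with the sharp constant $D$. Without $r\ge0$ this bound can fail. For $r(u)=(1-u^2)e^{-u^2/2}=-\frac{d^2}{du^2}e^{-u^2/2}$, which is a correlation function because its Fourier transform is a positive multiple of $\xi^2e^{-\xi^2/2}$, one has $D=0$, whereas $\operatorname{Var}\int_GX>0$ for short intervals $G$.
\end{remark}

\subsection{Bad times}

We need an upper bound for the probability that one pursuer is below $\lambda$ at each of $q$ given times. For independent values it is $\Phi(\lambda)^q$. Here Slepian's lemma goes the wrong way: nonnegative correlations can only \emph{increase} this probability. On a sparse lattice, however, the correlations are so small that we can write the process as a slightly shrunk white noise plus a small perturbation, and the perturbation is rarely below $-b$ at many times.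

\begin{lemma}\label{lem:sparse}
Let $L>0$ and $\eta\in(0,1)$ satisfy $2\sum_{j\ge1}r(jL)\le\eta$. Let $\lambda,b>0$ and
\begin{equation}\label{eq:rho}
\rho=\min\Bigl\{-\tfrac12\ln\Phi\Bigl(\tfrac{\lambda+b}{\sqrt{1-\eta}}\Bigr),\ \tfrac{b^2}{8\eta}-\ln2\Bigr\}.
\end{equation}
For every finite nonempty $J\subset\mathbb Z$ and $s\in\mathbb R$, $\mathbb P(X(s+jL)<\lambda\ \forall j\in J)\le2e^{-\rho|J|}$.
\end{lemma}

\begin{proof}
Let $q=|J|$. By stationarity take $s=0$. The matrix $R=(r((i-j)L))_{i,j\in J}$ is symmetric, and the rows of $R-\mathrm{Id}$ have absolute sums at most $\eta$. So $\|R-\mathrm{Id}\|\le\eta$ in operator norm, whence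
\[
0\le R-(1-\eta)\mathrm{Id}\le2\eta\,\mathrm{Id}
\]
as quadratic forms. Therefore $(X(jL))_{j\in J}$ has the law of $\sqrt{1-\eta}\,Z+Y$, where $Z$ is a vector of independent standard normal variables and $Y$ is independent of $Z$, centered Gaussian, with $\operatorname{Cov}Y=R-(1-\eta)\mathrm{Id}\le2\eta\,\mathrm{Id}$. Replace $(X(jL))_{j\in J}$ by this vector.

If $Y_j\ge-b$ for at least $q/2$ indices, then $X(jL)<\lambda$ forces $Z_j<(\lambda+b)/\sqrt{1-\eta}$ at those indices. Given $Y$, this has probability at most $\Phi((\lambda+b)/\sqrt{1-\eta})^{q/2}\le e^{-\rho q}$.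

Otherwise the set $K=\{j\in J:Y_j<-b\}$ has more than $q/2$ elements, and $\sum_KY_j<-b|K|$. For a fixed $K$ with $|K|>q/2$, $\operatorname{Var}\sum_KY_j\le2\eta|K|$, so this has probability at most $e^{-b^2|K|/(4\eta)}\le e^{-b^2q/(8\eta)}$. A union over at most $2^q$ sets $K$ gives at most $2^qe^{-b^2q/(8\eta)}\le e^{-\rho q}$.
\end{proof}

\begin{lemma}\label{lem:bad}
In the setting of Lemma~\ref{lem:sparse} assume $\rho>0$. Let $\delta\in(0,1)$, $m\in\mathbb N$, $T=mL$ and $U=\{t\in[0,T]:M_n(t)<\lambda\}$. Then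
\[
\mathbb P(|U|\ge\delta T)\le\tfrac2\delta\,2^{m+n}\,e^{-n\rho\delta m/2}.
\]
\end{lemma}

\begin{proof}
By independence of the pursuers and Lemma~\ref{lem:sparse}, $\mathbb P(s+jL\in U\ \forall j\in J)\le2^ne^{-n\rho|J|}$ for $s\in[0,L)$ and nonempty $J\subset\{0,\dots,m-1\}$. Insert this into Lemma~\ref{lem:slice} with $\ell=L$, $\kappa=\delta$, where $|J|>\delta m/2$.
\end{proof}

The exponent carries the factor $n$: every bad time needs all $n$ pursuers to be low. This is what makes bad times negligible.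

\subsection{Combination}

If $X_0\ge M_n$ on $[0,T]$, then $X_0\ge\lambda$ on $G=[0,T]\setminus U$. The set $G$ depends only on $X_1,\dots,X_n$, so given these processes it is a fixed Borel set, while $X_0$ keeps the law of $X$. If $|U|<\delta T$, then $|G|>(1-\delta)T$. Conditioning on $X_1,\dots,X_n$, we get
\begin{equation}\label{eq:combine}
p_n(T)\le\mathbb P(|U|\ge\delta T)+\sup_{G\subset[0,T],\ |G|\ge(1-\delta)T}\mathbb P(X\ge\lambda\text{ on }G),
\end{equation}
where the supremum is over Borel sets. Let $T=mL$ and $m\to\infty$ with $n$ fixed. Lemmas~\ref{lem:good} and~\ref{lem:bad} give, whenever $\rho>0$,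
\begin{equation}\label{eq:min}
\gamma_n\ge\min\Bigl\{\frac{(1-\delta)\lambda^2}{2D},\ \frac{n\rho\delta/2-\ln2}{L}\Bigr\}.
\end{equation}

It remains to find $L$ for a given $\eta$. Since $r$ is only assumed integrable, it could be unfavorable on a particular lattice; so we average over the spacing.

\begin{lemma}\label{lem:spacing}
For every $\eta>0$ there is $L>0$ with $2\sum_{j\ge1}r(jL)\le\eta$.
\end{lemma}

\begin{proof}
For $L_0>0$, substituting $u=jl$,
\[
\int_{L_0}^{2L_0}\sum_{j\ge1}r(jl)\,dl=\sum_{j\ge1}\frac1j\int_{jL_0}^{2jL_0}r(u)\,du=\int_{L_0}^\infty r(u)\sum_{u/(2L_0)\le j\le u/L_0}\frac1j\,du\le3\int_{L_0}^\infty r .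
\]
Indeed, for $x=u/L_0\ge1$ there are at most $x/2+1$ integers in $[x/2,x]$, each with reciprocal at most $2/x$, and $(x/2+1)\cdot2/x\le3$. So some $L\in[L_0,2L_0]$ has $\sum_{j\ge1}r(jL)\le\frac3{L_0}\int_{L_0}^\infty r$, which tends to $0$ as $L_0\to\infty$.
\end{proof}

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:main}]
Fix $\varepsilon,\delta\in(0,1)$. Choose $\kappa>0$ and $\eta\in(0,1)$ so small that $\theta=(1+\kappa)(1-\varepsilon)/\sqrt{1-\eta}<1$, and fix $L$ by Lemma~\ref{lem:spacing}. Put $\lambda=(1-\varepsilon)\sqrt{2\ln n}$ and $b=\kappa\lambda$, so that $(\lambda+b)/\sqrt{1-\eta}=\theta\sqrt{2\ln n}$. By \eqref{eq:mills} and $-\ln\Phi\ge1-\Phi$,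
\[
-\tfrac12\ln\Phi\bigl(\theta\sqrt{2\ln n}\bigr)\ge c\,n^{-\theta^2}(\ln n)^{-1/2}
\]
for large $n$, with $c>0$ independent of $n$. Also $b^2/(8\eta)-\ln2\to\infty$. Hence $n\rho\ge c\,n^{1-\theta^2}(\ln n)^{-1/2}$ for large $n$, which is much larger than $\ln n$. Since $\delta$ and $L$ are fixed, the minimum in \eqref{eq:min} is its first term for large $n$, so $\gamma_n\ge(1-\delta)(1-\varepsilon)^2\frac{\ln n}D$. Let $\delta,\varepsilon\to0$. Together with Section~\ref{sec:upper} this proves Theorem~\ref{thm:main}; the statement on $\gamma_{n,\alpha}$ follows by Lemma~\ref{lem:fbm}.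
\end{proof}

\section{Second order: the upper bound}\label{sec:secondupper}

From now on $X=X_\alpha$ and $D=d_\alpha$. In Section~\ref{sec:upper} we used a lift $a=\varepsilon\lambda$ and a level with $\lambda^2=2(1+\varepsilon)\ln n$. Both errors are of order $\varepsilon\ln n$ and are no longer affordable. We need the price of confining $X$ to a small strip and a sharp tail for its maximum.

\begin{lemma}\label{lem:small}
For $0<a\le1$ and $T\in\mathbb N$, $\mathbb P(\sup_{[0,T]}|X|\le a)\ge\exp(-C\,T\,a^{-1/\alpha})$.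
\end{lemma}

\begin{proof}
We build $X$ from dyadic increments and give each level its own allowance. The allowance is largest at the critical scale $2^{-k_0}\approx a^{1/\alpha}$ and decays geometrically on both sides. At finer scales it still decays more slowly than the typical increment, so keeping it is likely; at coarser scales it is far below typical, but there are few increments.

Let $k_0\ge0$ be the least integer with $2^{-k_0\alpha}\le a$; then $2^{k_0}\le2a^{-1/\alpha}$. Put $a_k=c_*a\,2^{-|k-k_0|\alpha/2}$ for $k\ge0$, where $c_*$ is chosen so that $\sum_{k\in\mathbb Z}c_*2^{-|k|\alpha/2}=\frac12$; in particular $c_*\le\frac12$. Suppose that $|X(i)|\le a/2$ for $i=0,\dots,T-1$ and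
\[
\bigl|X((2i+1)2^{-k-1})-X(2i\cdot2^{-k-1})\bigr|\le a_k\qquad\text{for all }k\ge0,\ 0\le i<2^kT .
\]
A dyadic $t\in[0,T)$ is reached from its integer part by adding its binary digits one at a time, each step being trivial or one of the increments above, at most one per level. So $|X(t)|\le a/2+\sum_{k\ge0}a_k\le a$, and by continuity $|X|\le a$ on $[0,T]$.

By \eqref{eq:decay} the increments of level $k$ have standard deviation at most $2\cdot2^{-k\alpha}$. Since $a\ge2^{-k_0\alpha}$, such an increment is at most $a_k$ in absolute value with probability at least $\mathbb P(|N|\le x_k)$, where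
\[
x_k=\frac{c_*}2\,2^{(k-k_0)\alpha-|k-k_0|\alpha/2}
=\begin{cases}\frac{c_*}2\,2^{j\alpha/2},&k=k_0+j,\ j\ge0,\\[2pt]\frac{c_*}2\,2^{-3j\alpha/2},&k=k_0-j,\ j\ge1.\end{cases}
\]
Let $g(x)=-\ln\mathbb P(|N|\le x)$. For $0<x\le1$ we have $\mathbb P(|N|\le x)\ge2xe^{-1/2}/\sqrt{2\pi}\ge x/e$, so $g(x)\le1+\ln\frac1x$. For $x\ge c_*/2$ the probability $\mathbb P(|N|>x)\le e^{-x^2/2}$ is bounded away from $1$, so $g(x)\le Ce^{-x^2/2}$. There are $T$ initial values and $2^kT$ increments of level $k$. By Khatri--\v Sid\'ak,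
\begin{align*}
-\ln\mathbb P\Bigl(\sup_{[0,T]}|X|\le a\Bigr)&\le T\,g(a/2)+\sum_{k\ge0}2^kT\,g(x_k)\\
&\le CT\bigl(1+\ln\tfrac1a\bigr)+CT\,2^{k_0}\Bigl[\sum_{j\ge0}2^je^{-c_*^22^{j\alpha}/8}+\sum_{j\ge1}2^{-j}(1+j)\Bigr],
\end{align*}
where for $k=k_0-j$ we used $g\bigl(\frac{c_*}22^{-3j\alpha/2}\bigr)\le C(1+j)$. Both series converge, $2^{k_0}\le2a^{-1/\alpha}$ and $1+\ln\frac1a\le Ca^{-1/\alpha}$.
\end{proof}

\begin{lemma}\label{lem:sup}
For $\lambda\ge1$, $\mathbb P(\sup_{[0,1]}X>\lambda)\le C\lambda^{1/\alpha}e^{-\lambda^2/2}$.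
\end{lemma}

\begin{proof}
Let $\ell=\lambda^{-1/\alpha}\le1$, the time in which $X$ moves by about $1/\lambda$. By \eqref{eq:decay}, the increments of $X$ on $[0,\ell]$ are dominated in $L^2$ by those of $2B_\alpha$. So Sudakov--Fernique and self-similarity give $\mathbb E\sup_{[0,\ell]}X\le2\,\mathbb E\sup_{[0,\ell]}B_\alpha=C_1\ell^\alpha=C_1/\lambda$. If $\lambda^2>C_1$, Borell--TIS yields
\[
\mathbb P\Bigl(\sup_{[0,\ell]}X>\lambda\Bigr)\le e^{-(\lambda-C_1/\lambda)^2/2}\le e^{C_1}e^{-\lambda^2/2}.
\]
Cover $[0,1]$ by at most $\lambda^{1/\alpha}+1\le2\lambda^{1/\alpha}$ intervals of length $\ell$ and use stationarity. If $\lambda^2\le C_1$, the bound holds trivially once $C$ is large.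
\end{proof}

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:second}]
Let $0<a\le1$, $\lambda\ge1$ and apply Lemma~\ref{lem:lift} with $L=T\in\mathbb N$ and the weight \eqref{eq:weight}. By \eqref{eq:slepian} and stationarity, $\mathbb P(\sup_{[0,T]}X\le\lambda)\ge\mathbb P(\sup_{[0,1]}X\le\lambda)^T$. Together with \eqref{eq:inf}, \eqref{eq:sigma}, $D_{T+2A}\le D$ and Lemma~\ref{lem:small} this gives
\[
\gamma_n\le\frac{-\ln p_n(T)}T\le\frac{(\lambda+a)^2}2\cdot\frac{(T+2A)D}{T\,D_A^2}+C\,a^{-1/\alpha}-n\ln\mathbb P\Bigl(\sup_{[0,1]}X\le\lambda\Bigr).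
\]
Let $T\to\infty$, then $A\to\infty$:
\[
\gamma_n\le\frac{(\lambda+a)^2}{2D}+C\,a^{-1/\alpha}-n\ln\mathbb P\Bigl(\sup_{[0,1]}X\le\lambda\Bigr).
\]
For large $n$ take $\lambda^2=2\ln n+\frac1\alpha\ln\ln n$. By Lemma~\ref{lem:sup}, $\mathbb P(\sup_{[0,1]}X>\lambda)\le C\lambda^{1/\alpha}n^{-1}(\ln n)^{-1/(2\alpha)}\le C/n$, so the last term is bounded in $n$. Take $a=\lambda^{-\alpha/(1+\alpha)}$, so that $\lambda a=a^{-1/\alpha}=\lambda^{1/(1+\alpha)}$. Since
\[
\frac{(\lambda+a)^2}{2D}=\frac{\ln n}D+\frac{\ln\ln n}{2\alpha D}+\frac{\lambda a}D+\frac{a^2}{2D},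
\]
we get $\gamma_n\le\frac{\ln n}D+C\lambda^{1/(1+\alpha)}\le\frac{\ln n}D+C(\ln n)^{1/(2(1+\alpha))}$ for large $n$.
\end{proof}

\section{Second order: the lower bound}\label{sec:secondlower}

Lemma~\ref{lem:good} used only that the \emph{average} of $X$ over $G$ is at least $\lambda$. To gain the extra term we exploit that $X\ge\lambda$ pointwise. Either the average is at least $\lambda+a$, which costs an extra amount of order $\lambda a$ per unit time; or $X$ spends half of $G$ in the strip $[\lambda,\lambda+2a]$, which should cost an extra amount of order $a^{-1/\alpha}$ per unit time. In the second case the extra cost has to be \emph{added} to the main cost $\lambda^2|G|/(2D)$. We therefore pass to a measure under which the main cost has already been paid. There the strip is curved, but this does no harm: we bound conditional probabilities of lying in a short interval, wherever that interval is. This requires that $X(t)$ keep some randomness given its past.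

\begin{lemma}\label{lem:lnd}
There is $c_1>0$ such that $\operatorname{Var}\bigl(X(t)\mid X(s),\,s\le t-\epsilon\bigr)\ge c_1\epsilon^{2\alpha}$ for $t\in\mathbb R$ and $0<\epsilon\le1$.
\end{lemma}

\begin{proof}
By the Mandelbrot--Van Ness representation, with a two-sided Brownian motion $w$ and a constant $C_\alpha>0$,
\[
B_\alpha(t)=C_\alpha\int_{-\infty}^t\bigl[(t-s)^{\alpha-1/2}-(-s)_+^{\alpha-1/2}\bigr]\,dw(s),
\]
where $(-s)_+^{\alpha-1/2}$ is $0$ for $s\ge0$. Let $0<u\le t$. The variables $B_\alpha(s)$, $0\le s\le t-u$, are functions of the increments of $w$ up to time $t-u$. On $[t-u,t]$ the second term of the kernel vanishes, so this interval contributes to $B_\alpha(t)$ the independent variable $C_\alpha\int_{t-u}^t(t-s)^{\alpha-1/2}dw(s)$. Hence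
\[
\operatorname{Var}\bigl(B_\alpha(t)\mid B_\alpha(s),\,0\le s\le t-u\bigr)\ge C_\alpha^2\int_{t-u}^t(t-s)^{2\alpha-1}ds=\frac{C_\alpha^2}{2\alpha}u^{2\alpha}.
\]
Apply this at time $e^t$ in place of $t$ with $u=e^t(1-e^{-\epsilon})$, so that $e^t-u=e^{t-\epsilon}$, and multiply by $e^{-2\alpha t}$. The conditional variance of $X(t)$ is at least $\frac{C_\alpha^2}{2\alpha}(1-e^{-\epsilon})^{2\alpha}$, and $1-e^{-\epsilon}\ge(1-e^{-1})\epsilon$ for $0\le\epsilon\le1$ by concavity.
\end{proof}

\begin{lemma}\label{lem:refined}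
There are $a_0,c>0$ such that for all $\lambda>0$, $0<a\le a_0$, $T\ge1$ and Borel $G\subset[0,T]$ with $|G|\ge T/2$,
\[
\mathbb P(X\ge\lambda\text{ on }G)\le e^{-\lambda^2|G|/(2D)}\Bigl(e^{-\lambda aT/(2D)}+16\,e^{-c\,a^{-1/\alpha}T}\Bigr).
\]
\end{lemma}

\begin{proof}
Let $S=\int_GX$ and $v=\operatorname{Var}S\le D|G|$.

\emph{Large average.} The Gaussian tail bound and $(\lambda+a)^2\ge\lambda^2+2\lambda a$, $|G|\ge T/2$ give
\[
\mathbb P\bigl(S\ge(\lambda+a)|G|\bigr)\le e^{-(\lambda+a)^2|G|/(2D)}\le e^{-\lambda^2|G|/(2D)}\,e^{-\lambda aT/(2D)} .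
\]

\emph{Small average.} Suppose $X\ge\lambda$ on $G$ and $S<(\lambda+a)|G|$. Then $S\ge\lambda|G|$ and $\int_G(X-\lambda)<a|G|$, so by Markov's inequality on $G$ the event
\[
F=\Bigl\{\bigl|\{t\in G:\lambda\le X(t)\le\lambda+2a\}\bigr|\ge|G|/2\Bigr\}
\]
occurs. Let $\mu=\lambda/D$ and $dQ=e^{\mu S-\mu^2v/2}\,d\mathbb P$. Then
\[
\mathbb P\bigl(F,\,S\ge\lambda|G|\bigr)=\mathbb E_Q\bigl[e^{-\mu S+\mu^2v/2};\,F,\,S\ge\lambda|G|\bigr]\le e^{-\mu\lambda|G|+\mu^2D|G|/2}\,Q(F)=e^{-\lambda^2|G|/(2D)}\,Q(F).
\]
Under $Q$ the process $X$ has the law of $X+h$ under $\mathbb P$, with the deterministic continuous function $h(t)=\mu\int_Gr(t-s)\,ds$. With $g=\lambda-h$ and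
\[
W=\{t\in G:g(t)\le X(t)\le g(t)+2a\},
\]
we have $Q(F)=\mathbb P(|W|\ge|G|/2)\le\mathbb P(|W|\ge T/4)$.

\emph{Time in a strip.} Choose $\epsilon$ by $2a\,(2\pi c_1)^{-1/2}\epsilon^{-\alpha}=2^{-32}$, so $\epsilon$ is a constant times $a^{1/\alpha}$, and let $a_0$ be so small that $\epsilon\le1$ for $a\le a_0$. Let $m=\lceil T/\epsilon\rceil$. Then $W\subset[0,m\epsilon]$ and $m\epsilon\le T+\epsilon\le2T$, so $T/4\ge m\epsilon/8$. Lemma~\ref{lem:slice} with $\ell=\epsilon$ and $\kappa=\frac18$ gives
\[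
\mathbb P(|W|\ge T/4)\le16\cdot2^m\,\sup_{s,J}\mathbb P(s+i\epsilon\in W\ \forall i\in J),\qquad|J|>m/16 .
\]
For $i\in J$, condition on the values of $X$ at the earlier times $s+i'\epsilon$, $i'\in J$, $i'<i$. By Lemma~\ref{lem:lnd} the conditional law of $X(s+i\epsilon)$ is Gaussian with variance at least $c_1\epsilon^{2\alpha}$, so its density is at most $(2\pi c_1\epsilon^{2\alpha})^{-1/2}$, and it lies in the interval $[g,g+2a]$ at that time with conditional probability at most $2^{-32}$. (If $s+i\epsilon\notin G$, the event $s+i\epsilon\in W$ is empty.) Multiplying, the probability is at most $2^{-32|J|}\le2^{-2m}$. Hence $\mathbb P(|W|\ge T/4)\le16\cdot2^{-m}\le16\,e^{-c\,a^{-1/\alpha}T}$, since $m\ge T/\epsilon$. Adding the two cases proves the lemma.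
\end{proof}

It remains to choose the parameters in Section~\ref{sec:lower} so that every loss is smaller than $(\ln n)^{1/(2(1+\alpha))}$. Lowering $\lambda^2$ below $2\ln n$ by a multiple of $\ln\ln n$ is harmless, and it makes $n(1-\Phi(\lambda))$ at least a power of $\ln n$. The proportion $\delta$ of bad times costs $\delta\lambda^2$, so we take $\delta$ of order $1/\ln n$. The shift $b$ and the shrinkage $\eta$ should change $\lambda^2$ by $O(1)$, so we take $b=1/\lambda$; and $b^2/\eta\to\infty$ requires $\eta\ll1/\ln n$, which by \eqref{eq:decay} a spacing $L$ of order $\ln\ln n$ provides.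

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:second}]
For large $n$ put
\[
\lambda^2=2\ln n-8\ln\ln n,\quad\delta=\frac1{\ln n},\quad\eta=(\ln n)^{-2},\quad b=\frac1\lambda,\quad L=\frac3\beta\ln\ln n .
\]
By \eqref{eq:decay}, $2\sum_{j\ge1}r(jL)\le3e^{-\beta L}/(1-e^{-\beta L})\le\eta$ for large $n$, because $e^{-\beta L}=(\ln n)^{-3}$. Next, $(\lambda+b)^2=\lambda^2+2+\lambda^{-2}$ and $\lambda^2\eta\to0$, so $(\lambda+b)^2/(1-\eta)=\lambda^2+O(1)$, and by \eqref{eq:mills} and $-\ln\Phi\ge1-\Phi$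
\[
-\tfrac12\ln\Phi\Bigl(\tfrac{\lambda+b}{\sqrt{1-\eta}}\Bigr)\ge c\,(\ln n)^{-1/2}e^{-\lambda^2/2}=c\,n^{-1}(\ln n)^{7/2}.
\]
Also $b^2/(8\eta)-\ln2=(\ln n)^2/(8\lambda^2)-\ln2\to\infty$. So the $\rho$ of \eqref{eq:rho} satisfies $n\rho\ge c(\ln n)^{7/2}$ for large $n$, and Lemma~\ref{lem:bad} gives, with $T=mL$ and for large $n$,
\[
-\limsup_{m\to\infty}\frac1T\ln\mathbb P(|U|\ge\delta T)\ge\frac{n\rho\delta/2-\ln2}L\ge\frac{c(\ln n)^{5/2}}{\ln\ln n}\ge(\ln n)^2 .
\]
Now use \eqref{eq:combine}, bounding the supremum by Lemma~\ref{lem:refined} with $a=\lambda^{-\alpha/(1+\alpha)}$. For large $n$ we have $a\le a_0$ and $1-\delta\ge\frac12$, and $\lambda a=a^{-1/\alpha}=\lambda^{1/(1+\alpha)}$. Since $\delta\lambda^2\le2$,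
\[
\gamma_n\ge\min\Bigl\{(\ln n)^2,\ \frac{(1-\delta)\lambda^2}{2D}+c\,\lambda^{1/(1+\alpha)}\Bigr\}\ge\frac{\ln n}D-\frac{4\ln\ln n}D-C+c\,(\ln n)^{\frac1{2(1+\alpha)}}
\]
for large $n$. The last term dominates the two negative corrections, which proves the lower bound and with it Theorem~\ref{thm:second}.
\end{proof}

\begin{thebibliography}{9}
\bibitem{LiShao} Li and Shao (2002).
\bibitem{Shao} \emph{In Memory of Wenbo V Li's Contributions}, \texttt{http://hdpvii.gatech.edu/sites/default/files/Shao.pdf}.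
\end{thebibliography}

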